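\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The binary rank of oval designs in desarguesian planes}


\begin{abstract}
Let $\mathcal O$ be an oval, that is, a set of $q+2$ points meeting every line in $0$ or $2$ points, in the desarguesian plane of order $q=2^m$. We prove that the incidence matrix of the exterior lines of $\mathcal O$ against the points off $\mathcal O$ has $2$-rank exactly $3^m-2^m$. This proves a conjecture stated in \cite{DCU}. The proof treats codewords as forms of degree $q-1$ in the line coordinates. If such a form vanishes on the exterior lines, then multiplying it by the linear forms of all but three points of $\mathcal O$, and summing over all lines, gives a relation between its values on three secants. These relations show that the only codewords vanishing on the exterior lines are the obvious ones. The same method describes all forms of degree $q-1$ vanishing on the exterior lines. It also shows, for every prime power $q=p^e$, that deleting the secants of an arc with at most $q+1$ points does not change the $p$-rank of $PG(2,q)$.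
\end{abstract}

\section{The question}\label{sec:question}

Let $\Pi$ be a projective plane of even order $n$. An \emph{oval} of $\Pi$ is a set $\mathcal O$ of $n+2$ points that meets every line in $0$ or $2$ points. Lines of the first kind are \emph{exterior}, those of the second kind are \emph{secant}. The \emph{oval design} $W(\Pi,\mathcal O)$ has the exterior lines as its points and the points of $\Pi$ not on $\mathcal O$ as its blocks, with the incidence of $\Pi$.

Put $n=2k$. There are $\binom{n+2}{2}$ secants, so the number of exterior lines is
\[
n^2+n+1-\binom{n+2}{2}=\binom n2=2k^2-k .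
\]
The secants through a point off $\mathcal O$ partition $\mathcal O$ into pairs, so such a point lies on $(n+2)/2=k+1$ secants and on $n+1-(k+1)=k$ exterior lines. Two exterior lines meet in exactly one point, and it is not on $\mathcal O$. Thus $W(\Pi,\mathcal O)$ is a $2$-$(2k^2-k,k,1)$ design (a degenerate one, with a single point, if $n=2$).

For an incidence structure $\mathcal D$, let $\operatorname{rank}_2(\mathcal D)$ be the rank over $\mathbf F_2$ of an incidence matrix of $\mathcal D$. How does the rank drop in passing from $\Pi$ to $W(\Pi,\mathcal O)$? To phrase this linearly, let $\mathcal L$ be the set of lines and $E\subset\mathcal L$ the set of exterior lines. For a point $P$ let $\chi_P$ be the function on $\mathcal L$ with $\chi_P(\ell)=1$ if $P\in\ell$ and $\chi_P(\ell)=0$ otherwise. Let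
\[
C=\text{the $\mathbf F_2$-span of all }\chi_P,\qquad K=\{F\in C: F|_E=0\}.
\]
Then $\dim C=\operatorname{rank}_2(\Pi)$. The functions $\chi_P$ with $P\in\mathcal O$ restrict to $0$ on $E$, so the restriction of $C$ to $E$ is spanned by the $\chi_P|_E$ with $P\notin\mathcal O$, and these are the characteristic functions of the blocks of $W(\Pi,\mathcal O)$. Hence
\begin{equation}\label{eq:drop}
\operatorname{rank}_2(W(\Pi,\mathcal O))=\operatorname{rank}_2(\Pi)-\dim K .
\end{equation}

Some elements of $K$ are visible at once. Write $\mathcal O=\{A_0,\dots,A_{n+1}\}$ and $\chi_i=\chi_{A_i}$, and let $\ell_{ij}$ be the secant through $A_i$ and $A_j$. Every $\chi_i$ lies in $K$. For coefficients $c_r$ in a field of characteristic $2$,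
\begin{equation}\label{eq:values}
\sum_{r}c_r\chi_r(\ell)=0\ \text{ if }\ell\in E,\qquad \sum_r c_r\chi_r(\ell_{ij})=c_i+c_j .
\end{equation}
So $\sum_r c_r\chi_r=0$ if and only if all $c_r$ are equal. Therefore the $n+2$ functions $\chi_i$ span a space of dimension exactly $n+1$, and \eqref{eq:drop} gives
\[
\operatorname{rank}_2(W(\Pi,\mathcal O))\le\operatorname{rank}_2(\Pi)-(n+1)
\]
for every plane of even order and every oval. Equality means that $K$ is spanned by the $\chi_i$.

For the desarguesian plane $\Pi=PG_2(2^m)$ of order $2^m$ one has $\operatorname{rank}_2(\Pi)=3^m+1$ (a short proof is recalled in Proposition~\ref{prop:rank}), so the bound reads $\operatorname{rank}_2(W(\Pi,\mathcal O))\le 3^m-2^m$. Equality is known when $\mathcal O$ is a \emph{regular} oval, that is, the points of a conic together with its nucleus. The conjecture stated in \cite{DCU} is that equality holds for every oval. We prove it.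

\begin{theorem}\label{thm:main}
Let $m\ge1$, let $\Pi=PG_2(2^m)$, and let $\mathcal O$ be any oval of $\Pi$. Then
\[
\operatorname{rank}_2(W(\Pi,\mathcal O))=3^m-2^m .
\]
\end{theorem}

Two small cases can be confirmed directly. If $m=1$, there is one exterior line, it carries three points off $\mathcal O$, and the rank is $1=3-2$. If $m=2$, then $W(\Pi,\mathcal O)$ is a $2$-$(6,2,1)$ design. Its blocks are all the pairs from a $6$-set, which span the even-weight code of length $6$, of dimension $5=9-4$.

An arbitrary oval comes with no equation; all we have is that lines meet it in $0$ or $2$ points. The proof has to work from this property alone. It turns each point of $\mathcal O$ into a linear form on the dual plane and uses how many such forms can be multiplied together.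

\section{Forms on the set of lines}\label{sec:forms}

Let $q$ be a prime power; evenness will be assumed when needed. Points of $PG(2,q)$ are written $\langle x\rangle$ and lines $[u]$, with $x,u\in\mathbf F_q^3\setminus\{0\}$, and $\langle x\rangle\in[u]$ means $x\cdot u=x_1u_1+x_2u_2+x_3u_3=0$. As before, $\mathcal L$ is the set of lines. A form (homogeneous polynomial) $M$ over $\mathbf F_q$ in $u=(u_1,u_2,u_3)$, of degree a positive multiple of $q-1$, has a well-defined value $M([u])=M(u)$ on each line, since $\lambda^{q-1}=1$ for $\lambda\in\mathbf F_q^*$. The zero polynomial counts as a form of every degree. The basic example is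
\[
\varphi_x(u)=(x\cdot u)^{q-1},
\]
which is $0$ on the lines through $\langle x\rangle$ and $1$ on all others. Thus, as functions on lines,
\begin{equation}\label{eq:chi}
\chi_{\langle x\rangle}=1-\varphi_x ,
\end{equation}
and every linear combination of incidence functions is a constant plus a form of degree $q-1$.

\begin{lemma}\label{lem:sum}
If $M$ is a form over $\mathbf F_q$ of degree $q-1$ or $2(q-1)$ in $u_1,u_2,u_3$, then $\sum_{\ell\in\mathcal L}M(\ell)=0$.
\end{lemma}

\begin{proof}
For $k\ge0$, with $0^0=1$, the sum $\sum_{t\in\mathbf F_q}t^k$ is $-1$ if $k$ is a positive multiple of $q-1$. It is $0$ otherwise: for $k=0$ it equals $q=0$, and for $k>0$ not divisible by $q-1$ it is unchanged on multiplication by $g^k\ne1$, where $g$ generates $\mathbf F_q^*$. Now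
\[
\sum_{u\in\mathbf F_q^3}u_1^{k_1}u_2^{k_2}u_3^{k_3}=\prod_{i=1}^3\sum_{t\in\mathbf F_q}t^{k_i}
\]
is nonzero only if every $k_i$ is a positive multiple of $q-1$, which forces the degree to be at least $3(q-1)$. Hence $\sum_{u\in\mathbf F_q^3}M(u)=0$. The zero vector contributes $0$, because $M$ has positive degree. The nonzero vectors fall into classes of $q-1$ proportional vectors, one for each line, so the same sum equals $(q-1)\sum_{\ell}M(\ell)=-\sum_\ell M(\ell)$.
\end{proof}

In contrast, the constant function $1$ has sum $|\mathcal L|=q^2+q+1=1$ in $\mathbf F_q$. So a nonzero constant never agrees on $\mathcal L$ with a form of degree $q-1$.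

We also use the standard fact that a polynomial over $\mathbf F_q$ all of whose exponents are at most $q-1$ is the zero polynomial if it vanishes at all points of $\mathbf F_q^3$. In particular, \emph{a form of degree $q-1$ that vanishes on all lines is the zero form}: its exponents are at most $q-1$, and it also vanishes at the zero vector.

\begin{proposition}\label{prop:rank}
For $m\ge1$ we have $\operatorname{rank}_2(PG_2(2^m))=3^m+1$.
\end{proposition}

\begin{proof}
Let $q=2^m$. The rank of a $0$-$1$ matrix over $\mathbf F_2$ equals its rank over $\mathbf F_q$, so we work over $\mathbf F_q$. Since $q-1=1+2+\dots+2^{m-1}$ and squaring is additive,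
\[
\varphi_x(u)=\prod_{t=0}^{m-1}\bigl(x_1^{2^t}u_1^{2^t}+x_2^{2^t}u_2^{2^t}+x_3^{2^t}u_3^{2^t}\bigr)=\sum_{\sigma}x^{e(\sigma)}u^{e(\sigma)} .
\]
Here $\sigma$ runs over the $3^m$ maps $\{0,\dots,m-1\}\to\{1,2,3\}$, the vector $e(\sigma)$ has components $e_j=\sum_{\sigma(t)=j}2^t$, and $u^{e}=u_1^{e_1}u_2^{e_2}u_3^{e_3}$, likewise for $x^e$. Distinct $\sigma$ give distinct exponents $e(\sigma)$, by uniqueness of binary expansions. Fix one vector for each point and one for each line. The matrix of the values $\varphi_x(u)$ is then a product $XY^{\mathsf T}$, where $X$ and $Y$ have $3^m$ columns, with entries $x^{e(\sigma)}$ and $u^{e(\sigma)}$. Distinct monomials of degree $q-1$ are linearly independent as functions on points or on lines, by the fact just recalled. So $X$ and $Y$ have full column rank, and the $\varphi_x$ span a space of dimension $3^m$.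

Every line has $q+1$ points and $q+1=1$ in $\mathbf F_q$, so $\sum_P\chi_P=1$. By \eqref{eq:chi}, the span of the $\chi_P$ is therefore the span of the constant $1$ and the $\varphi_x$. The constant $1$ is not in the span of the $\varphi_x$, since it does not agree on $\mathcal L$ with any form of degree $q-1$. The dimension is $3^m+1$.
\end{proof}

\section{The triangle identity}\label{sec:triangle}

From here until the end of Section~\ref{sec:allforms}, $q=2^m$ with $m\ge1$, and $\mathcal O=\{A_0,\dots,A_{q+1}\}$ is an oval of $PG(2,q)$, with $A_i=\langle a_i\rangle$. We write $\varphi_i=\varphi_{a_i}$, so $\chi_i=1+\varphi_i$.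

Let $f$ be a form of degree $q-1$ that vanishes on every exterior line. We look for linear relations among its values on the secants. Lemma~\ref{lem:sum} supplies some: for each form $G$ of degree $q-1$ we have $\sum_\ell f(\ell)G(\ell)=0$. To get a short relation, $G$ should vanish on as many secants as possible. The linear form $a_l\cdot u$ vanishes on all secants through $A_l$, and we may multiply $q-1$ such factors, which is three fewer than the number of points of $\mathcal O$. Only the sides of one triangle survive. We first look at two small planes.

\paragraph{The plane of order $2$.} Take $a_0=(1,1,1)$, and let $a_1,a_2,a_3$ be the unit vectors. A line is exterior if all its coordinates and their sum are nonzero, so $[1,1,1]$ is the only exterior line. A form of degree $q-1=1$ is $f=b_1u_1+b_2u_2+b_3u_3$; suppose that it vanishes on $[1,1,1]$. Take $G=a_0\cdot u=u_1+u_2+u_3$. It vanishes on the secants $[0,1,1]$, $[1,0,1]$, $[1,1,0]$ through $A_0$. In the sum of $fG$ over the seven lines there remain $[1,0,0]$, $[0,1,0]$, $[0,0,1]$, the sides of the triangle $A_1A_2A_3$, and there $G=1$. So Lemma~\ref{lem:sum} says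
\[
f(\ell_{23})+f(\ell_{31})+f(\ell_{12})=b_1+b_2+b_3=0,
\]
which here is simply the statement that $f$ vanishes on $[1,1,1]$.

\paragraph{The plane of order $4$.} For $q>2$ the values of $G$ on the three sides are nonzero elements of $\mathbf F_q$, and we need to compare them. Let $\mathbf F_4=\{0,1,\omega,\omega^2\}$, and consider the three unit points together with $\langle(1,1,1)\rangle$, $\langle(1,\omega,\omega^2)\rangle$ and $\langle(1,\omega^2,\omega)\rangle$. No three of these six points are collinear, because the $3\times3$ determinants do not vanish. So the five lines joining one of the points to the others are distinct and are all the lines through it. Hence every line meets the set in $0$ or $2$ points, and the set is an oval. For the triangle of unit points,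
\[
G=(u_1+u_2+u_3)(u_1+\omega u_2+\omega^2u_3)(u_1+\omega^2u_2+\omega u_3)=u_1^3+u_2^3+u_3^3+u_1u_2u_3 .
\]
A line misses the unit points if it is $[1,b,c]$ with $bc\ne0$, and it then misses the other three points if $G(1,b,c)=1+bc\ne0$. So the exterior lines are the six lines $[1,b,c]$ with $bc\notin\{0,1\}$. On the sides $[1,0,0]$, $[0,1,0]$, $[0,0,1]$ we have $G=1$, so every cubic form $f$ that vanishes on the six exterior lines satisfies $f(1,0,0)+f(0,1,0)+f(0,0,1)=0$.

\medskip
The equality of the three values of $G$ holds for every oval. Instead of computing them, we compare them by inserting forms $f$ that we already understand, namely $\varphi_i+\varphi_j$.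

\begin{lemma}[Triangle identity]\label{lem:triangle}
Let $f$ be a form of degree $q-1$ over $\mathbf F_q$ that vanishes on every line exterior to $\mathcal O$. Then for distinct $i,j,k$,
\[
f(\ell_{ij})+f(\ell_{jk})+f(\ell_{ki})=0 .
\]
\end{lemma}

\begin{proof}
Let
\[
G(u)=\prod_{l\ne i,j,k}(a_l\cdot u),
\]
a form of degree $(q+2)-3=q-1$. A secant $\ell_{st}$ contains no point of $\mathcal O$ besides $A_s$ and $A_t$. So $G(\ell_{st})=0$ unless $\{s,t\}\subset\{i,j,k\}$, and $G$ is nonzero on $\ell_{ij},\ell_{jk},\ell_{ki}$. Every line is exterior or secant, and $f$ vanishes on the exterior lines. Since $fG$ has degree $2(q-1)$, Lemma~\ref{lem:sum} gives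
\begin{equation}\label{eq:three}
f(\ell_{ij})G(\ell_{ij})+f(\ell_{jk})G(\ell_{jk})+f(\ell_{ki})G(\ell_{ki})=0 .
\end{equation}

This applies to $f=\varphi_i+\varphi_j$, whose value on an exterior line is $1+1=0$. On $\ell_{ij}$ its value is $0+0=0$, on $\ell_{jk}$ it is $1+0=1$, and on $\ell_{ki}$ it is $0+1=1$. So \eqref{eq:three} becomes $G(\ell_{jk})+G(\ell_{ki})=0$, that is, $G(\ell_{jk})=G(\ell_{ki})$. Permuting $i,j,k$, we see that all three values of $G$ are equal. They are nonzero, and dividing \eqref{eq:three} by the common value proves the lemma.
\end{proof}

\begin{remark}
The equality of the three values of $G$ can also be checked by computing them. Choose coordinates in which $A_i,A_j,A_k$ are the first, second and third unit points. None of the other $q-1$ points of $\mathcal O$ is on a side of this triangle, so we can scale their vectors to $a_l=(1,y_l,z_l)$ with $y_l,z_l\ne0$; scaling multiplies $G$ by a nonzero constant and does not affect the equality. The $y_l$ are distinct: if $y_l=y_{l'}$ with $l\ne l'$, then $A_l$, $A_{l'}$ and $A_k$ are collinear. Hence $G(\ell_{ki})=G(0,1,0)=\prod y_l$ is the product of all elements of $\mathbf F_q^*$, which is $-1=1$. In the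 same way $G(\ell_{ij})=G(0,0,1)=\prod z_l=1$, and $G(\ell_{jk})=G(1,0,0)=1$.
\end{remark}

\section{Codewords vanishing on the exterior lines}\label{sec:proof}

The triangle identity says that the values of $f$ on all secants are determined by those on the secants through $A_0$. Better, it exhibits $f$ as a combination of the functions $\chi_i$.

\begin{proposition}\label{prop:kernel}
Let $f$ be a form of degree $q-1$ over $\mathbf F_q$ that vanishes on $E$. Put $c_0=0$ and $c_i=f(\ell_{0i})$ for $1\le i\le q+1$. Then $f=\sum_{i}c_i\chi_i$ as functions on $\mathcal L$, and $\sum_i c_i=0$.
\end{proposition}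

\begin{proof}
By \eqref{eq:values}, the function $\sum_ic_i\chi_i$ vanishes on $E$, as $f$ does, and has value $c_i+c_j$ on $\ell_{ij}$. For $i=0$ this is $c_j=f(\ell_{0j})$. For distinct $i,j\ge1$, Lemma~\ref{lem:triangle} applied to $0,i,j$ gives $f(\ell_{ij})=f(\ell_{0i})+f(\ell_{0j})=c_i+c_j$. So the two functions agree on every line.

Since $\chi_i=1+\varphi_i$, this says that $\sum_ic_i=f+\sum_ic_i\varphi_i$ on $\mathcal L$. The left side is a constant and the right side is a form of degree $q-1$, so, as noted after Lemma~\ref{lem:sum}, the constant is $0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]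
We show that $K$ is the span of $\chi_0,\dots,\chi_{q+1}$. Let $F\in K$. By \eqref{eq:chi} we can write $F=\varepsilon+f$ with $\varepsilon\in\mathbf F_2$ and $f$ a form of degree $q-1$. If $\varepsilon=1$, we replace $F$ by $F+\chi_0$, which is again in $K$ and equals the form $f+\varphi_0$ on $\mathcal L$. So we may assume that $F$ is, as a function on lines, a form of degree $q-1$ vanishing on $E$. Proposition~\ref{prop:kernel} gives $F=\sum_ic_i\chi_i$, and here $c_i\in\mathbf F_2$, because the $c_i$ are values of $F$ or $0$.

Thus $K$ is contained in the span of the $\chi_i$; the other inclusion is clear, because each $\chi_i$ vanishes on $E$. As shown after \eqref{eq:values}, this span has dimension $q+1$, so $\dim K=q+1$. Now \eqref{eq:drop} and Proposition~\ref{prop:rank} give $\operatorname{rank}_2(W(\Pi,\mathcal O))=3^m+1-(2^m+1)=3^m-2^m$.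
\end{proof}

In the determination of $K$, the plane enters only through coordinates: they make each point a linear form and each incidence function a form of degree $q-1$ up to a constant. The oval enters only through its definition.

\section{All forms of degree $q-1$, and the dual picture}\label{sec:allforms}

Proposition~\ref{prop:kernel} is about arbitrary forms over $\mathbf F_q$, not only those that come from codewords. Used in full, it gives the following.

\begin{theorem}\label{thm:forms}
Let $q=2^m$ and let $\mathcal O$ be an oval of $PG(2,q)$ with set $E$ of exterior lines. Let $V$ be the $\mathbf F_q$-space of all forms of degree $q-1$ in $u_1,u_2,u_3$.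
\begin{enumerate}
\item[(1)] A form $f\in V$ vanishes on $E$ if and only if $f=\sum_{i=0}^{q+1}c_i(a_i\cdot u)^{q-1}$ with $c_i\in\mathbf F_q$ and $\sum_ic_i=0$. These forms make up a space $N$ of dimension exactly $q$.
\item[(2)] The evaluation map $V\to\mathbf F_q^{E}$ is surjective; that is, the points of the dual plane in $E$ impose independent conditions on curves of degree $q-1$.
\item[(3)] For every subspace $U$ with $N\subseteq U\subseteq V$ we have $\dim(U|_E)=\dim U-q$.
\item[(4)] Let $C'$ be the binary code of the plane, the $\mathbf F_2$-span of all lines as sets of points. The $\mathbf F_2$-span of the exterior lines, as sets of points, is exactly the set of all codewords of $C'$ that vanish on $\mathcal O$. In particular, for any three points of $\mathcal O$, the sum of the three secants joining them is a sum of exterior lines.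
\end{enumerate}
\end{theorem}

\begin{proof}
(1) If $\sum c_i=0$, the form $\sum c_i\varphi_i$ has value $\sum c_i=0$ on each exterior line. Conversely, let $f\in V$ vanish on $E$. With the $c_i$ of Proposition~\ref{prop:kernel} we have $\sum c_i=0$ and, on $\mathcal L$,
\[
f=\sum_ic_i\chi_i=\sum_ic_i+\sum_ic_i\varphi_i=\sum_ic_i\varphi_i .
\]
Two forms of degree $q-1$ that agree on all lines are equal, so $f=\sum c_i\varphi_i$ as a form.

For the dimension, consider the map $(c_i)\mapsto\sum c_i\varphi_i$ on the $(q+1)$-dimensional space of vectors with $\sum c_i=0$. Its image is $N$. On $\mathcal L$ the form $\sum c_i\varphi_i$ agrees with $\sum c_i\chi_i$, because $\sum c_i=0$. So it is the zero form exactly when all $c_i$ are equal, by \eqref{eq:values}. The constant vectors do belong to the domain, as $(q+2)c=0$. So the kernel has dimension $1$ and $\dim N=q$.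

(2) We have $\dim V=\binom{q+1}{2}$ and $|E|=\binom q2=\binom{q+1}2-q$. By (1), the kernel of evaluation is $N$, so the image has dimension $\dim V-q=|E|$.

(3) The kernel of the restriction $U\to U|_E$ is $U\cap N=N$.

(4) The code $C'$ and the code $C$ of Section~\ref{sec:question} are spanned by the rows and by the columns of one matrix, so $\dim C'=3^m+1$. The restriction of $C'$ to $\mathcal O$ is spanned by all pairs of points of $\mathcal O$, which generate the even-weight code of length $q+2$, of dimension $q+1$. So the codewords that vanish on $\mathcal O$ form a space of dimension $3^m+1-(q+1)=3^m-2^m$. The span of the exterior lines lies in it. Since exterior lines have no point on $\mathcal O$, the dimension of this span is $\operatorname{rank}_2(W(\Pi,\mathcal O))$, which is the same number by Theorem~\ref{thm:main}. Finally, each of three given points of $\mathcal O$ lies on exactly two of the secants joining them, so the sum of these secants vanishes on $\mathcal O$.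
\end{proof}

\begin{remark}
Theorem~\ref{thm:main} is the case of (3) in which $U$ is the $\mathbf F_q$-span of all $\varphi_x$, which contains $N$ and has dimension $3^m$ by the proof of Proposition~\ref{prop:rank}. Indeed, on $E$ the constant $1$ coincides with $\varphi_0$, so $\chi_{\langle x\rangle}|_E=\varphi_0|_E+\varphi_x|_E\in U|_E$. Conversely, $\varphi_x=1+\chi_{\langle x\rangle}$ and $1=\sum_P\chi_P$. So $U|_E$ is the $\mathbf F_q$-span of the $\chi_P|_E$, and its dimension is $\operatorname{rank}_2(W(\Pi,\mathcal O))$.
\end{remark}

\section{Deleting the secants of an arc}\label{sec:arcs}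

An \emph{arc} of $PG(2,q)$ is a set of points no three of which are collinear; its \emph{secants} are the lines meeting it in two points. The triangle identity has three terms because an oval has exactly three points more than the $q-1$ linear factors that the degree allows. If an arc has at most $q+1$ points, then $q-1$ factors suffice to dispose of all its points but two, and any remaining factors can be used up by repeating one of them. Then only one secant survives, and a function of the kind considered that vanishes on all non-secant lines must be zero. No comparison of values is needed, and the argument works in every characteristic.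

Let $\mathcal A$ be an arc with $s$ points. We always have $s\le q+2$, because the lines joining a fixed point of $\mathcal A$ to the other points are distinct and there are $q+1$ lines through a point. If $s=q+2$, then every line through a point of $\mathcal A$ contains exactly one further point of $\mathcal A$, so every line meets $\mathcal A$ in $0$ or $2$ points. Thus the lines through a point off $\mathcal A$ that meet $\mathcal A$ partition it into pairs. Hence $s$ and $q$ are even, and $\mathcal A$ is an oval.

\begin{theorem}\label{thm:arcs}
Let $q=p^e$ with $p$ prime, let $\mathcal A$ be an arc of $PG(2,q)$ with $|\mathcal A|=s$, and let $A_{\mathrm{ns}}$ be the incidence matrix of all points against the lines meeting $\mathcal A$ in at most one point.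
\begin{enumerate}
\item[(1)] If $s\le q+1$, then $\operatorname{rank}_pA_{\mathrm{ns}}=\operatorname{rank}_pPG(2,q)$.
\item[(2)] If $s=q+2$ (so that $q=2^m$ and $\mathcal A$ is an oval), then $\operatorname{rank}_2A_{\mathrm{ns}}=\operatorname{rank}_2PG(2,q)-(q+1)$.
\end{enumerate}
\end{theorem}

So deleting the secants of an arc lowers the $p$-rank only when the arc has $q+2$ points, and then by exactly $q+1$.

\begin{proof}
(2) The lines meeting $\mathcal A$ in at most one point are the exterior lines, and the points of $\mathcal A$ give zero rows. So $\operatorname{rank}_2A_{\mathrm{ns}}=\operatorname{rank}_2(W(\Pi,\mathcal A))$ with $\Pi=PG(2,q)$, and Theorem~\ref{thm:main} together with Proposition~\ref{prop:rank} gives the claim.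

(1) Let $C_p$ be the $\mathbf F_p$-span of the functions $\chi_P$ on $\mathcal L$, so that $\dim C_p=\operatorname{rank}_pPG(2,q)$. The restriction of $C_p$ to the non-secant lines (those meeting $\mathcal A$ in at most one point) has dimension $\operatorname{rank}_pA_{\mathrm{ns}}$, so we must show that this restriction is injective. Enlarging an arc can only remove non-secant lines, and injectivity on the smaller set of lines implies injectivity on the larger one. An arc with fewer than three points is contained in one with three points, and $3\le q+1$. So we may assume $3\le s\le q+1$.

Write $\mathcal A=\{A_1,\dots,A_s\}$, with $A_l=\langle a_l\rangle$ and $\ell_{ij}$ the secant through $A_i$ and $A_j$. Let $F\in C_p$ vanish on all non-secant lines. By \eqref{eq:chi}, $F=c-f$ with $c\in\mathbf F_p$ and $f$ a form of degree $q-1$ over $\mathbf F_q$. Let $\ell_{ij}$ be any secant, choose $k\neq i,j$, and put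
\[
H(u)=(a_k\cdot u)^{q+2-s}\prod_{l\ne i,j,k}(a_l\cdot u),\qquad \deg H=(q+2-s)+(s-3)=q-1 .
\]
Here the hypothesis $s\le q+1$ enters: the exponent $q+2-s$ is at least $1$. So $H$ vanishes on every line through some $A_l$ with $l\ne i,j$, and hence on every secant except $\ell_{ij}$. On $\ell_{ij}$, which contains no further point of $\mathcal A$, it is nonzero. By Lemma~\ref{lem:sum}, applied to $H$ and to $fH$,
\[
0=c\sum_{\ell}H(\ell)-\sum_\ell f(\ell)H(\ell)=\sum_\ell F(\ell)H(\ell)=F(\ell_{ij})H(\ell_{ij}),
\]
because $F$ vanishes on non-secant lines and $H$ on all secants but $\ell_{ij}$. So $F(\ell_{ij})=0$. The secant was arbitrary, and therefore $F=0$.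
\end{proof}

\begin{thebibliography}{1}
\bibitem{DCU}
\emph{Designs And Codes: An Update} (as printed: DESIGNS AND CODES: An update),
\url{http://www.math.clemson.edu/~keyj/Key/dccupdateb.pdf}.
\end{thebibliography}

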